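\title{Short and long loops of a uniform Eulerian circuit on the discrete torus}

\begin{abstract}
Replace every edge of the torus $\mathbb{Z}_N^d$, $d\ge 3$, by two opposite directed edges and choose an Eulerian circuit uniformly at random. The circuit splits into $2d$ loops at the origin. We prove that for large $N$, with probability close to one, every loop has either bounded length or length of order $N^d$, and we compute the probability that a given loop has length $2$. The number of long loops converges in law, and the limit is not deterministic. The proof places $n$ additional absorbing vertices at random, uses that the endpoint of a loop then has exactly the law of the endpoint of a random walk, and pays for this change of model with a ratio of two $n\times n$ determinants of Green functions.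
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem and the results}

Let $N\ge 3$ and let $\mathbb{T}=\mathbb{Z}_N^d$ be the discrete torus. Replace each of its edges by two directed edges, one in each direction. The resulting directed graph is strongly connected and every vertex has in-degree and out-degree $2d$, so it has Eulerian circuits: closed directed walks that use each of the $2dN^d$ directed edges exactly once. We regard a circuit as a cyclic sequence of edges and choose one uniformly at random; $\mathbb{P}$ denotes this law. The circuit leaves the origin $0$ once through each of the $2d$ out-edges of $0$. The segment from a departure from $0$ to the next return to $0$ is called a \emph{loop}, and its \emph{length} is its number of edges. The lengths $L^{(N)}_1,\dots,L^{(N)}_{2d}$ of the $2d$ loops add up to $2dN^d$, so the longest loop always has length at least $N^d$.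

The following problem is posed in \cite{OP}: prove, for fixed $d\ge3$, that some of the $2d$ loops have length $O(1)$ and all others have length of order $N^d$ as $N\to\infty$. Which loops are short, and how many, may depend on the circuit, so the precise claim has two parts.
\begin{enumerate}
\item[(A)] For every $\varepsilon>0$ there are $K<\infty$ and $\delta>0$ such that, for all large $N$, with probability at least $1-\varepsilon$ every $i$ satisfies $L_i^{(N)}\le K$ or $L_i^{(N)}\ge\delta N^d$.
\item[(B)] There are $K<\infty$ and $c>0$ such that $\mathbb{P}(\min_iL_i^{(N)}\le K)\ge c$ for all large $N$.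
\end{enumerate}
Both parts are true. Let $\|x\|$ be the $\ell^\infty$ distance from $x$ to $0$ in $\mathbb{T}$, and let $B_r=\{x:\|x\|\le r\}$.

\begin{theorem}\label{thm:main}
Let $d\ge3$.
\begin{enumerate}
\item[(a)] For every $\varepsilon>0$ there are $r$ and $\delta>0$ such that for all large $N$, with probability at least $1-\varepsilon$, every loop at $0$ either stays in $B_r$, and hence has length at most $K=2d(2r+1)^d$, or has length greater than $\delta N^d$.
\item[(b)] For each out-edge $e$ of $0$ and each $N\ge3$,
\[
\mathbb{P}(\text{the loop through $e$ has length $2$})=\frac{1-\frac1d+\frac1{dN^d}}{2d-1}.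
\]
\end{enumerate}
\end{theorem}

Part (a) gives (A), and part (b) gives (B) with $K=2$ and $c=\frac{d-1}{d(2d-1)}$.

The second result describes how many loops are long. Throughout the paper a continuous-time walk jumps at rate $1$ along each out-edge of its current position. Let $p_t(x,y)$ be the transition probabilities of this walk on $\mathbb{Z}^d$, and put
\[
G(x)=\int_0^\infty p_t(0,x)\,dt,\qquad g=G(0).
\]
Thus $g$ is the expected total time spent at the starting point, which is finite for $d\ge3$ (see Section~\ref{sec:green}).

\begin{theorem}\label{thm:number}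
Let $d\ge3$ and $J_N(a)=\#\{i:L_i^{(N)}>a\}$. There is a random variable $J$ with values in $\{1,\dots,2d\}$ such that $J_N(a_N)\to J$ in law whenever $a_N\to\infty$ and $a_N=o(N^d)$. For every $K$, the law of the set of loops of length at most $K$ converges as $N\to\infty$. Moreover $P(J=1)>0$ and $EJ\ge\frac1{2g}>1$, and hence $P(J\ge2)>0$.
\end{theorem}

So the number $2d-J$ of short loops is random even in the limit.

\subsection*{Why one expects a dichotomy}

Replace the loop by a random walk on $\mathbb{T}$ started next to $0$, with transition probabilities $p^N_t$. Up to time $N^2$ the walk does not feel that the torus is finite, and $p^N_t$ is at most of order $t^{-d/2}$, which is integrable at infinity exactly when $d\ge3$. After time $N^2$ the walk is spread over the torus and $p_t^N$ is about $N^{-d}$. The expected number of jumps into $0$ during the time interval $[K,\delta N^d]$ is therefore at most $C(K^{1-d/2}+\delta)$; this follows from \eqref{eq:tail} below. The walk either returns at once or escapes, and once it has escaped it needs time of order $N^d$ to find the origin again. Theorem~\ref{thm:main}(a)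 says that a loop behaves in the same way.

A loop is not a random walk, however. It cannot reuse an edge, and it is conditioned on a global event: the edges that it leaves unused must be covered by the other loops. This shows already at length $2$, where the walk returns with probability $\frac1{2d}$ and the loop with the probability in Theorem~\ref{thm:main}(b). One can write the probability of a given loop $\gamma$ as a ratio of determinants, but the numerator lives on the torus with the edges of $\gamma$ deleted, and for a loop with up to $\delta N^d$ edges this graph has no useful regularity.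

\subsection*{The method}

One statistic of a loop does follow the random walk exactly, namely the edge through which it ends (Lemma~\ref{lem:endpoint}). On the torus with the single absorbing vertex $0$ this says nothing about lengths, because every loop ends at $0$. We therefore add $n$ further absorbing vertices, called roots. In the new model a path that leaves a large box around $0$ is unlikely to come back to $0$, because it is absorbed at one of the other roots first. An exact formula (Lemma~\ref{lem:roots}) compares the probability of a loop in the two models. Section~\ref{sec:networks} contains the exact formulas, the case $d=1$ worked by hand, and the proof of Theorem~\ref{thm:main}(b). Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main}(a) from three estimates, which are proved in Sections~\ref{sec:green}--\ref{sec:perturbed}. Theorem~\ref{thm:number} is proved in Section~\ref{sec:number}.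

The letters $C,c$ denote positive constants that depend only on $d$ and may change from line to line. The constants $C_1,C_2,c_1,c_2,c_H,\alpha$ depend only on $d$ and are fixed. For a matrix $M$ and a set $V$ of indices, $M[V]$ is the principal submatrix indexed by $V$.

\section{Pairings, strands and determinants}\label{sec:networks}

\subsection*{Networks}

An Eulerian circuit tells us, at each vertex, which out-edge follows which in-edge. The loops at $0$ depend only on these pairings at the vertices other than $0$. We shall absorb further vertices, contract paths and delete paths, so we work in a class of graphs that is closed under these operations.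

A \emph{network} $\mathcal{G}$ is a finite directed multigraph, self-loops allowed, with vertex set $A\cup\{\partial\}$, which is \emph{balanced}: each vertex $v$ has equal in-degree and out-degree $d_v$. We require $d_v\ge1$ for $v\in A$. The vertices of $A$ are \emph{interior}; edges out of $\partial$ are \emph{sources} and edges into $\partial$ are \emph{sinks}. A \emph{state} is a choice, for each $v\in A$, of a bijection (a \emph{pairing}) from the in-edges of $v$ to the out-edges of $v$. Starting from a source and following the pairings, we never repeat an edge, so we end with a sink; the resulting trail (walk without repeated edges) is a \emph{strand}. The edges on no strand form closed cycles. A state is \emph{admissible} if it has no closed cycle. Let $\Omega(\mathcal{G})$ be the set of admissible states and $Q$ the uniform law on it. The \emph{Laplacian} $L=L_{\mathcal{G}}$ is the matrix indexed by $A$ with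
\[
L(x,y)=d_x\delta_{xy}-\#\{\text{edges }x\to y\}.
\]

For $V\subset\mathbb{T}\setminus\{0\}$ let $\mathcal{G}_V$ be the network obtained from the bidirected torus by identifying all vertices of $\{0\}\cup V$ to $\partial$, and let $Q_V$ be its uniform law. We write $\mathcal{G}_0,Q_0$ when $V=\emptyset$. A strand of $\mathcal{G}_V$ \emph{ends at $0$} if its last edge is an in-edge of $0$.

An Eulerian circuit of a network is the same as a system of pairings at all vertices, $\partial$ included, for which the map ``edge $\mapsto$ next edge'' is a single cycle. An inadmissible state has no extension to such a system. An admissible state has $d_\partial$ strands, a pairing at $\partial$ says which strand follows which, and exactly $(d_\partial-1)!$ pairings arrange the strands in one cycle. For $\mathcal{G}_0$ this means: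
\begin{equation}\label{eq:loops}
\text{the loops at $0$ of the uniform circuit have the law of the strands under $Q_0$.}
\end{equation}

We use the following standard facts.
\begin{enumerate}
\item[(F1)] \emph{Matrix-tree theorem.} $\det L$ is the number of spanning trees oriented toward $\partial$, that is, of choices of one out-edge at each $v\in A$ that contain no cycle. It is positive if and only if $\partial$ can be reached from every vertex.
\item[(F2)] \emph{BEST theorem.} A connected balanced directed multigraph with all $d_v\ge1$ has $\tau_w\prod_v(d_v-1)!$ Eulerian circuits, where $w$ is any vertex and $\tau_w$ is the number of spanning trees oriented toward $w$.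
\item[(F3)] \emph{Determinants.} Let $M$ be an invertible matrix indexed by $A$. Jacobi's identity says $\det M[A\setminus V]=\det M\cdot\det(M^{-1}[V])$. If $\Delta$ vanishes outside $X\times X$, then $\det(M+\Delta)=\det M\cdot\det\big(I+M^{-1}[X]\,\Delta[X]\big)$, because the columns of $M^{-1}\Delta$ outside $X$ vanish.
\item[(F4)] \emph{Green function.} The walk on $\mathcal{G}$ that jumps at rate $1$ along each out-edge and is absorbed at $\partial$ has transition probabilities $e^{-tL}(x,y)$. When it starts at $x$, the expected number of traversals after time $t_0$ of a given edge with tail $y$ is $\int_{t_0}^\infty e^{-tL}(x,y)\,dt$. If $\det L\neq0$, the walk is absorbed almost surely and $L^{-1}(x,y)=\int_0^\infty e^{-tL}(x,y)\,dt$ is the expected time spent at $y$.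
\end{enumerate}

\subsection*{The cycle}

All exact formulas of this section can be seen for $d=1$.

\begin{example}\label{ex:cycle}
Let $d=1$, with vertices $0,1,\dots,N-1,N=0$. An interior vertex has two pairings: it \emph{transmits} both arriving edges in their direction of travel, or it \emph{reflects} both. If $a<b$ are reflecting vertices with none in between, the edges between $a$ and $b$ form a closed cycle; if at most one vertex reflects, there is no closed cycle. Hence $\mathcal{G}_0$ has $N$ admissible states, as many as the cycle has spanning trees. The two loops have lengths $N,N$ if no vertex reflects and $2j,\,2(N-j)$ if $j$ reflects. For $N>K$ a loop of length at most $K$ occurs with probability at most $K/N$, so (B) fails for $d=1$.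

Now add a root $v$ with $2\le v\le N-1$. A state of $\mathcal{G}_{\{v\}}$ is admissible when each of the two arcs between $0$ and $v$ contains at most one reflecting vertex. The arc $1,\dots,v-1$ thus has $v$ equally likely configurations. The strand that starts with $0\to1$ ends at $v$ when no vertex of this arc reflects, which has probability $1/v$. This is the probability that a simple random walk started at $1$ hits $v$ before $0$.

Finally let $1\le j<v$ and let $\gamma$ be the loop $0,1,\dots,j,\dots,1,0$. It is a strand when $j$ reflects, so with probability $1/N$ under $Q_0$ and $1/v$ under $Q_{\{v\}}$. The ratio $N/v$ is a ratio of Green functions at $v$. On the full cycle killed at $0$, the solution of $Lf=\delta_v$ is $f(x)=x(N-v)/N$ for $x\le v$ and $f(x)=v(N-x)/N$ for $x\ge v$, so $f(v)=v(N-v)/N$. After the edges of $\gamma$ are deleted, the solution is $f(x)=N-v$ for $j\le x\le v$ and $f(x)=N-x$ for $x\ge v$, so $f(v)=N-v$. The quotient of the second value by the first is $N/v$.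
\end{example}

The three observations of Example~\ref{ex:cycle} are the cases $d=1$ of Lemmas~\ref{lem:count}, \ref{lem:endpoint} and~\ref{lem:roots}.

\subsection*{Exact formulas}

\begin{lemma}[Counting]\label{lem:count}
For every network, $|\Omega(\mathcal{G})|=\det L_{\mathcal{G}}\cdot\prod_{v\in A}(d_v-1)!$.
\end{lemma}

\begin{proof}
If $A=\emptyset$, both sides equal $1$. If $\partial$ cannot be reached from some $v\in A$, then an out-edge of $v$ lies on no strand, so no state is admissible, and $\det L=0$ by (F1). Otherwise $\mathcal{G}$ is connected and $d_\partial\ge1$. By (F1) and (F2) it has $\det L\cdot(d_\partial-1)!\prod_{v\in A}(d_v-1)!$ Eulerian circuits, and we saw above that it has $(d_\partial-1)!\,|\Omega(\mathcal{G})|$ of them.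
\end{proof}

\begin{lemma}[Endpoint law]\label{lem:endpoint}
Let $\Omega(\mathcal{G})\ne\emptyset$. Let $a$ be a source with head $a^+\in A$ and $z$ a sink with tail $z^-\in A$. Then
\[
Q(\text{the strand of $a$ ends with $z$})=L^{-1}(a^+,z^-),
\]
and this is the probability that the walk started at $a^+$ is absorbed through $z$.
\end{lemma}

\begin{proof}
Let $\mathcal{G}'$ be obtained from $\mathcal{G}$ by adding an interior vertex $b$, making $b$ the tail of $a$ and the head of $z$. Then $d_b=1$, the pairing at $b$ is forced, and the states of $\mathcal{G}'$ are those of $\mathcal{G}$. A closed cycle of $\mathcal{G}'$ either avoids $b$, and is then a closed cycle of $\mathcal{G}$, or passes through $b$, which happens exactly when the strand of $a$ ends with $z$. So $\Omega(\mathcal{G}')$ consists of the admissible states of $\mathcal{G}$ in which the strand of $a$ does not end with $z$. The Laplacian of $\mathcal{G}'$ is $L$ bordered by the row $-\delta_{a^+}$, the column $-\delta_{z^-}$ and the corner entry $1$. By Lemma~\ref{lem:count} and the Schur complement formula,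
\[
Q(\text{the strand of $a$ does not end with $z$})=\frac{\det L_{\mathcal{G}'}}{\det L}=1-L^{-1}(a^+,z^-).
\]
By (F4), $L^{-1}(a^+,z^-)$ is the expected number of traversals of $z$, and a sink is traversed at most once.
\end{proof}

The next two lemmas describe what remains after part of the state is known.

\begin{lemma}[Contraction]\label{lem:contract}
Let $B\subset A$ and let $\beta$ be a system of pairings at the vertices of $B$ with $Q(\beta)>0$. Let $\mathcal{G}_\beta$ be the graph on $(A\setminus B)\cup\{\partial\}$ whose edges are the maximal trails that follow $\beta$ and have all their intermediate vertices in $B$. Then $\mathcal{G}_\beta$ is a network in which the vertices of $A\setminus B$ have the same degrees as in $\mathcal{G}$. Given $\beta$, the pairings at $A\setminus B$ are uniform on $\Omega(\mathcal{G}_\beta)$.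
\end{lemma}

\begin{proof}
Since $Q(\beta)>0$, no closed cycle has all its vertices in $B$, so every edge of $\mathcal{G}$ lies in exactly one maximal trail. Each out-edge of a vertex outside $B$ begins exactly one of them and each in-edge ends exactly one, so degrees are preserved. Pairings $\sigma$ at $A\setminus B$ are then the same as states of $\mathcal{G}_\beta$, and the closed cycles of $(\beta,\sigma)$ correspond to the closed cycles of $\sigma$ in $\mathcal{G}_\beta$.
\end{proof}

Let $F$ be a family of edge-disjoint trails from sources to sinks with intermediate vertices in $A$, and let $m_v$ be the number of visits of $F$ to $v\in A$. Call $v$ \emph{exhausted} if $m_v=d_v$. Let $\mathcal{G}\setminus F$ be the network obtained by deleting the edges of $F$ and the exhausted vertices. We write $Q(F)$ for the probability that all members of $F$ are strands.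

\begin{lemma}[Deletion]\label{lem:delete}
If $\Omega(\mathcal{G})\neq\emptyset$, then
\[
Q(F)=\frac{\det L_{\mathcal{G}\setminus F}}{\det L_{\mathcal{G}}}\prod_{v\in A}w_v,\qquad
w_v=\begin{cases}(d_v-m_v-1)!/(d_v-1)!&\text{if } m_v<d_v,\\ 1/(d_v-1)!&\text{if }m_v=d_v.\end{cases}
\]
\end{lemma}

\begin{proof}
The event prescribes, at each $v$, how the $m_v$ in-edges of $F$ are paired with the $m_v$ out-edges of $F$. The rest of the state is an arbitrary state of $\mathcal{G}\setminus F$ and has the same closed cycles. So $Q(F)=|\Omega(\mathcal{G}\setminus F)|/|\Omega(\mathcal{G})|$, and Lemma~\ref{lem:count} applies to both networks.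
\end{proof}

Note that $w_v=1$ if $F$ does not visit $v$, and $w_v=1/(d_v-1)$ if $F$ visits $v$ once and $d_v\geq 2$. This is enough for the short loops.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $e=(0\to x)$. The only loop of length $2$ through $e$ is $\gamma=(0,x,0)$. By \eqref{eq:loops} and Lemma~\ref{lem:delete} its probability is $\frac1{2d-1}\det L_{\mathcal{G}_0\setminus\gamma}/\det L_{\mathcal{G}_0}$. Spanning trees of $\mathcal{G}_0$ oriented toward $\partial$ are the spanning trees of the undirected torus, and those of $\mathcal{G}_0\setminus\gamma$ are the ones that avoid the edge $\{0,x\}$. A spanning tree has $N^d-1$ edges, the torus has $dN^d$ edges, and its automorphisms act transitively on them. So a uniform spanning tree contains $\{0,x\}$ with probability $(N^d-1)/(dN^d)$, and by (F1) the ratio of determinants is $1-\frac1d+\frac1{dN^d}$.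
\end{proof}

This proof does not use $d\ge3$; for $d=1$ the formula gives $1/N$, as in Example~\ref{ex:cycle}.

By a \emph{loop at $0$} we also mean any closed trail in the bidirected torus that visits $0$ only at its two ends. Put $g^0=L_{\mathcal{G}_0}^{-1}$. If $\gamma$ is a loop at $0$ with $Q_0(\gamma)>0$, then $L_{\mathcal{G}_0\setminus\gamma}$ is invertible by Lemma~\ref{lem:delete}, and we put $g^\gamma=L_{\mathcal{G}_0\setminus\gamma}^{-1}$. These are the Green functions of the walk killed at $0$, before and after deleting $\gamma$.

\begin{lemma}[Change of roots]\label{lem:roots}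
Let $\gamma$ be a loop at $0$ with $Q_0(\gamma)>0$ that avoids $V\subset\mathbb{T}\setminus\{0\}$. Then
\[
Q_0(\gamma)\,\det g^\gamma[V]=Q_V(\gamma)\,\det g^0[V].
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:delete} in $\mathcal{G}_V$ and in $\mathcal{G}_0$. The factors $w_v$ agree for $v\notin V$, and $w_v=1$ for $v\in V$ because $\gamma$ avoids $V$. Hence
\[
\frac{Q_V(\gamma)}{Q_0(\gamma)}=\frac{\det L_{\mathcal{G}_V\setminus\gamma}}{\det L_{\mathcal{G}_0\setminus\gamma}}\cdot\frac{\det L_{\mathcal{G}_0}}{\det L_{\mathcal{G}_V}}.
\]
Identifying $V$ with $\partial$ removes the rows and columns of $V$ from the Laplacian. By Jacobi's identity the first factor is $\det g^\gamma[V]$ and the second is $1/\det g^0[V]$.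
\end{proof}

\section{Reduction to three estimates}\label{sec:reduction}

From now on $d\ge3$. Fix an out-edge $e$ of $0$. We must show that the loop through $e$ is unlikely to leave $B_r$ and still have length at most $\delta N^d$. Summing Lemma~\ref{lem:roots} over such loops $\gamma$, we need upper bounds for the two factors on the right and a lower bound for $\det g^\gamma[V]$.

A set $V\subset\mathbb{T}$ is \emph{$\eta$-separated} if its points are at distance at least $\eta N$ from each other and from $0$. Let $\mathcal{R}_r$ be the event, in $\mathcal{G}_V$, that the strand of $e$ leaves $B_r$ and ends at $0$. A walk that has escaped from $0$ spreads over the torus before it is absorbed, and then the $n+1$ roots look alike. This suggests that $Q_V(\mathcal{R}_r)$ is of order $1/n$.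

\begin{proposition}\label{prop:return}
There is a constant $C_1$ such that for every $n\ge1$ there is $r=r(n)$ with the following property. For all $\eta>0$, all $N\ge N(n,\eta)$ and all $\eta$-separated $V$ with $|V|=n$,
\[
Q_V(\mathcal{R}_r)\le C_1/n .
\]
\end{proposition}

\begin{proposition}\label{prop:upper}
For all $n\ge1$, $\eta>0$, $N\ge N(n,\eta)$ and all $\eta$-separated $V$ with $|V|=n$,
\[
\det g^0[V]\le2(n+1)g^n.
\]
\end{proposition}

The factors $1/n$ and $n+1$ cancel, so the right side of the summed identity is only $O(g^n)$, with no gain. The theorem follows if $\det g^\gamma[V]/g^n$ tends to infinity with $n$, uniformly in $\gamma$. If deleting $\gamma$ did not change the Green function on $V$, this ratio would be about $n+1$. But $\delta N^d$ is far more than the $2N^{d-1}$ directed edges between two neighboring hyperplanes of the torus, so the bound on the length does not exclude bottlenecks in $\mathbb{T}\setminus\gamma$. We prove a smaller power of $n+1$, which is enough. The estimate holds on average over $V$, since a fixed $V$ may lie on $\gamma$.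

\begin{proposition}\label{prop:lower}
There is a constant $\alpha\in(0,1)$ such that for every $n\ge1$ there are $\eta,\delta>0$ with the following property. Let $N\ge N(n)$, let $\gamma$ be a loop at $0$ with $Q_0(\gamma)>0$ and length at most $\delta N^d$, and let $v_1,\dots,v_n$ be independent uniform points of $\mathbb{T}$. There is an event $\mathrm{Good}_\gamma$, on which $V=\{v_1,\dots,v_n\}$ has $n$ points, is $\eta$-separated and avoids $\gamma$, such that
\[
E\big[\mathbf{1}_{\mathrm{Good}_\gamma}\det g^\gamma[V]\big]\ge\tfrac12g^n(n+1)^\alpha.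
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Fix $n$. Take $\eta,\delta$ from Proposition~\ref{prop:lower} and $r=r(n)$ from Proposition~\ref{prop:return}, and let $N$ be large enough for all three propositions. Let $\mathcal{B}$ be the set of loops $\gamma$ at $0$ with $Q_0(\gamma)>0$ that start with $e$, leave $B_r$ and have length at most $\delta N^d$. Fix $v_1,\dots,v_n$ such that $V$ is an $\eta$-separated set of $n$ points. Under $Q_V$, the events that $\gamma$ is the strand of $e$ are disjoint for different $\gamma\in\mathcal{B}$ avoiding $V$, and they are contained in $\mathcal{R}_r$. Lemma~\ref{lem:roots} and Propositions~\ref{prop:return} and~\ref{prop:upper} give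
\[
\sum_{\gamma\in\mathcal{B}}Q_0(\gamma)\mathbf{1}_{\mathrm{Good}_\gamma}\det g^\gamma[V]
=\det g^0[V]\sum_{\gamma\in\mathcal{B}}\mathbf{1}_{\mathrm{Good}_\gamma}Q_V(\gamma)
\le2(n+1)g^n\,\frac{C_1}n\le4C_1g^n .
\]
For all other values of $v_1,\dots,v_n$ the left side is $0$. Averaging over independent uniform $v_1,\dots,v_n$ and using Proposition~\ref{prop:lower}, we obtain
\[
\sum_{\gamma\in\mathcal{B}}Q_0(\gamma)\le8C_1(n+1)^{-\alpha}.
\]
Choose $n$ with $16dC_1(n+1)^{-\alpha}\le\varepsilon$ and sum over the $2d$ choices of $e$. By \eqref{eq:loops}, with probability at least $1-\varepsilon$ every loop stays in $B_r$ or has length greater than $\delta N^d$. A loop that stays in $B_r$ uses distinct edges with tails in $B_r$, and there are $2d(2r+1)^d$ of those.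
\end{proof}

\section{The Green function of the torus}\label{sec:green}

Here we compute the limit of $g^0$ and prove Proposition~\ref{prop:upper}. Since $\sin y\ge 2y/\pi$ on $[0,\pi/2]$,
\begin{equation}\label{eq:cos}
2(1-\cos k)=4\sin^2(k/2)\ge\frac4{\pi^2}k^2\qquad(|k|\le\pi).
\end{equation}
Let $p^N_t$ be the transition probabilities of the walk on $\mathbb{T}$. By Fourier inversion,
\[
p^N_t(0,x)=N^{-d}\sum_k\exp\Big(ik\cdot x-t\sum_{l=1}^d2(1-\cos k_l)\Big),
\]
where $k=2\pi j/N$ and $j$ runs over representatives of $\mathbb{Z}_N^d$ with $|j_l|\le N/2$. The term $k=0$ is $N^{-d}$, and \eqref{eq:cos} gives $2(1-\cos k_l)\ge16j_l^2/N^2$. With $\theta=t/N^2$,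
\[
|p^N_t(0,x)-N^{-d}|\le N^{-d}\sum_{0\ne j\in\mathbb{Z}^d}e^{-16\theta|j|^2}.
\]
For $\theta\le1$, comparison with an integral bounds the sum by $\big(1+\sqrt{\pi/(16\theta)}\big)^d\le C\theta^{-d/2}$, so the right side is at most $Ct^{-d/2}$. For $\theta\ge1$ we have $16\theta|j|^2\ge8\theta+8|j|^2$, so the sum is at most $Ce^{-8\theta}$. Since $d\geq 3$, integration gives for $0<s\le N^2$
\begin{equation}\label{eq:tail}
\int_s^\infty|p^N_t(0,x)-N^{-d}|\,dt\le C\int_s^{N^2}t^{-d/2}\,dt+CN^{2-d}\le Cs^{1-d/2}.
\end{equation}
The walk on $\mathbb{T}$ is the projection of the walk on $\mathbb{Z}^d$, so $p_t(0,x)\le p^N_t(0,x)\le N^{-d}+Ct^{-d/2}$ for $N^2\geq t$. Letting $N\to\infty$ gives $p_t(0,x)\le Ct^{-d/2}$, and in particular $g<\infty$. Define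
\[
G_N(x)=\int_0^\infty\big(p^N_t(0,x)-N^{-d}\big)\,dt .
\]

\begin{lemma}\label{lem:green}
For $x,y\in\mathbb{T}\setminus\{0\}$,
\[
g^0(x,y)=G_N(0)-G_N(x)-G_N(y)+G_N(x-y).
\]
As $N\to\infty$, $G_N(x)\to G(x)$ for each fixed $x\in\mathbb{Z}^d$, and $\sup_{\|x\|\ge\eta N}|G_N(x)|\to0$ for each $\eta>0$.
\end{lemma}

\begin{proof}
Let $\mathcal{L}f(x)=2df(x)-\sum_{x'\sim x}f(x')$ on $\mathbb{T}$. From $\partial_tp^N_t=-\mathcal{L}p^N_t$ and $p^N_t\to N^{-d}$ we get $\mathcal{L}G_N=\delta_0-N^{-d}$. As a function of $x$, the right side of the formula vanishes at $x=0$ because $G_N$ is even, and $\mathcal{L}$ maps it to $\delta_y-\delta_0$. On $\mathbb{T}\setminus\{0\}$ it therefore solves $L_{\mathcal{G}_0}f=\delta_y$, whose only solution is $g^0(\cdot,y)$.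

Fix $s\ge1$. The number of jumps up to time $s$ is a Poisson variable $\Pi_s$ of mean $2ds$. For $t\le s$ and fixed $x$, the difference $p^N_t(0,x)-p_t(0,x)\geq 0$ is the probability that the walk on $\mathbb{Z}^d$ is at another lift of $x$, so it is at most $P(\Pi_s\ge N-\|x\|)$. For $\|x\|\ge\eta N$ we have $p^N_t(0,x)\le P(\Pi_s\ge\eta N)$. Both bounds tend to $0$, and so does $sN^{-d}$. The parts of the integrals over $t\geq s$ are at most $Cs^{1-d/2}$ by \eqref{eq:tail} and by the bound on $p_t$. Let $N\to\infty$ and then $s\to\infty$.
\end{proof}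

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
By Lemma~\ref{lem:green}, uniformly over $\eta$-separated $V$, the diagonal entries $2G_N(0)-2G_N(v)$ of $g^0[V]$ tend to $2g$ and the other entries tend to $g$. So $g^0[V]\to g(I+\mathbf{J})$, with $\mathbf{J}$ the all-ones matrix. Its eigenvalues are $n$ (once) and $0$, so $\det(I+\mathbf{J})=n+1$ and $\det g^0[V]\to(n+1)g^n$ uniformly.
\end{proof}

\section{Heat kernel bounds outside a box}\label{sec:heat}

To prove Proposition~\ref{prop:return} we shall reveal all pairings in $B_r$ and contract. The resulting network lives on the complement of $B_r$. It contains all lattice edges there, together with extra edges that we do not control, and its Laplacian is not symmetric. We need bounds on its walk that are uniform in the extra edges. They come from two facts: balance makes the quadratic form of $L$ a sum of squares, so extra edges can only increase it, and a Nash inequality turns a lower bound on this form into a bound on $e^{-tL}$.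

For a network and $f:A\to\mathbb{R}$, set $f(\partial)=0$. Writing $d_x$ as half the sum of the in-degree and the out-degree, we get
\begin{equation}\label{eq:form}
\langle f,Lf\rangle=\sum_{x}d_xf(x)^2-\sum_{x\to y}f(x)f(y)=\frac12\sum_{x\to y}\big(f(x)-f(y)\big)^2,
\end{equation}
where $x\to y$ runs over all edges of the network.

Let $r\ge1$, $U=U_r=\mathbb{T}\setminus B_r$ and $m=N-2r-1$, and assume $m\ge N/2$. For $\Lambda\subset U$ and $f:U\to\mathbb{R}$ let $\mathcal{E}_\Lambda(f)=\sum(f(x)-f(y))^2$, summed over the undirected lattice edges with both ends in $\Lambda$; let $f_\Lambda$ be the mean of $f$ over $\Lambda$, and put $\mathcal{E}=\mathcal{E}_U$, $\bar f=f_U$. If the smallest nonzero eigenvalue (the gap) of the Laplacian of a connected graph $\Lambda$ is $\lambda$, then $\sum_\Lambda|f-f_\Lambda|^2\le\lambda^{-1}\mathcal{E}_\Lambda(f)$. The gap of a cycle of length $N$ is $2(1-\cos\frac{2\pi}N)\ge16/N^2$, the gap of a path with $\ell$ vertices is $2(1-\cos\frac\pi\ell)\ge4/\ell^2$, and the gap of a product graph is the smallest gap of its factors. So a box $\Lambda$ with $\ell$ vertices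 on each side satisfies
\begin{equation}\label{eq:poincare}
\sum_\Lambda|f-f_\Lambda|^2\le\frac{\ell^2}4\,\mathcal{E}_\Lambda(f).
\end{equation}

\begin{lemma}\label{lem:nash}
For all $f:U\to\mathbb{R}$,
\begin{enumerate}
\item[(i)] $\|f\|_2^{2+4/d}\le C\big(\mathcal{E}(f)+N^{-2}\|f\|_2^2\big)\|f\|_1^{4/d}$;
\item[(ii)] $\sum_U|f-\bar f|^2\le CN^2\mathcal{E}(f)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $U$ is not a product, but it is the union of the $d$ slabs $S_i=\{x:x_i\notin[-r,r]\}$, and each slab is the product of $d-1$ cycles of length $N$ and a path with $m$ vertices.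

(i) First let $f\neq 0$ be a function on a torus $\prod_j\mathbb{Z}_{m_j}$ with $N\le m_j\le2N$, let $M=\prod_jm_j$, and let $\mathcal{E}'$ be its energy. With $\hat f(k)=\sum_xf(x)e^{-ik\cdot x}$ and $k_j\in\frac{2\pi}{m_j}\mathbb{Z}\cap(-\pi,\pi]$,
\[
\|f\|_2^2=\frac1M\sum_k|\hat f(k)|^2,\qquad \mathcal{E}'(f)=\frac1M\sum_k|\hat f(k)|^2\sum_j2(1-\cos k_j).
\]
Let $\kappa\ge1/N$, so that $\kappa m_j\ge1$. At most $\prod_j(1+\kappa m_j/\pi)\le(2\kappa)^dM$ frequencies have $|k|_\infty\le\kappa$, and $|\hat f(k)|\le\|f\|_1$ for each. For the others $\sum_j2(1-\cos k_j)\ge4\kappa^2/\pi^2$ by \eqref{eq:cos}. Hence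
\[
\|f\|_2^2\le(2\kappa)^d\|f\|_1^2+3\kappa^{-2}\Phi,\qquad \Phi=\mathcal{E}'(f)+N^{-2}\|f\|_2^2 .
\]
Take $\kappa=2(\Phi/\|f\|_1^2)^{1/(d+2)}$. By Cauchy--Schwarz $\Phi\ge N^{-2}\|f\|_2^2\ge N^{-2}(2N)^{-d}\|f\|_1^2$, so $\kappa\ge2^{1-d/(d+2)}/N\ge1/N$; this is the purpose of the term $N^{-2}\|f\|_2^2$. Both terms on the right are then multiples of $\Phi^{d/(d+2)}\|f\|_1^{4/(d+2)}$, and raising to the power $(d+2)/d$ gives (i) on this torus.

Now let $f:U\to\mathbb{R}$. Number the path factor of $S_i$ by $1,\dots,m$ and extend $f|_{S_i}$ to $\mathbb{Z}_N^{d-1}\times\mathbb{Z}_{2m}$ by the reflection $j\mapsto2m+1-j$. This doubles $\|f\|_1$, $\|f\|_2^2$ and the energy, since $f$ does not change across the edges $\{m,m+1\}$ and $\{2m,1\}$. As $N\le2m\le2N$, (i) holds on $S_i$. Finally $\|f\|_2^2\le d\max_i\|f|_{S_i}\|_2^2$, and the right side of (i) for $S_i$ is at most that for $U$.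

(ii) The gap of $S_i$ is at least $4/N^2$, so $\sum_{S_i}|f-f_{S_i}|^2\le\frac{N^2}4\mathcal{E}(f)$. For $i\ne j$ we have $|S_i\cap S_j|=m^2N^{d-2}\ge N^d/4$. Summing $|f_{S_i}-f_{S_j}|^2\le2|f-f_{S_i}|^2+2|f-f_{S_j}|^2$ over $S_i\cap S_j$ gives $|f_{S_i}-f_{S_j}|^2\le4N^{2-d}\mathcal{E}(f)$. The mean minimizes the sum of squared deviations, so
\[
\sum_U|f-\bar f|^2\le\sum_U|f-f_{S_1}|^2\le\sum_i\Big(2\sum_{S_i}|f-f_{S_i}|^2+2N^d|f_{S_i}-f_{S_1}|^2\Big)\le CN^2\mathcal{E}(f).\qedhere
\]
\end{proof}

Lemma~\ref{lem:nash} controls the walk up to time $N^2$. For later times we need the rate at which the roots absorb it. In $d\ge3$ a single vertex absorbs at rate of order $N^{-d}$, and the rates of well separated vertices add up.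

\begin{lemma}\label{lem:kill}
Let $V$ be $\eta$-separated with $|V|=n$, and let $N\ge N(n,\eta,r)$. Then $\mathcal{E}(f)\ge c\,nN^{-d}\|f\|_2^2$ for all $f:U\to\mathbb{R}$ that vanish on $V$.
\end{lemma}

\begin{proof}
Let $k_0\ge0$ be maximal with $2^{k_0}\le\eta N/4$, let $\Lambda^v_k=v+[-2^k,2^k]^d$ and $\Lambda^v=\Lambda^v_{k_0}$. For large $N$ the sets $\Lambda^v$, $v\in V$, are disjoint boxes in $U$, and $|\Lambda^v|\ge2^{(k_0+1)d}\ge(\eta N/4)^d$. We pass from $f(v)=0$ to the mean over $\Lambda^v$ through the dyadic scales. By \eqref{eq:poincare} on $\Lambda_0^v$, $|f(v)-f_{\Lambda^v_0}|^2\le\frac94\mathcal{E}_{\Lambda^v}(f)$. By \eqref{eq:poincare} on $\Lambda^v_{k+1}$, whose side is at most $2^{k+3}$, for $k<k_0$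
\[
|f_{\Lambda^v_k}-f_{\Lambda^v_{k+1}}|^2\le\frac1{|\Lambda_k^v|}\sum_{\Lambda^v_{k+1}}|f-f_{\Lambda^v_{k+1}}|^2\le C2^{-k(d-2)}\mathcal{E}_{\Lambda^v}(f).
\]
The square roots are summable in $k$ because $d\ge3$, so $|f_{\Lambda^v}|^2\le C\mathcal{E}_{\Lambda^v}(f)$. By Lemma~\ref{lem:nash}(ii), $|\bar f-f_{\Lambda^v}|^2\le|\Lambda^v|^{-1}\sum_U|f-\bar f|^2\le C\eta^{-d}N^{2-d}\mathcal{E}(f)$. Sum $\bar f^2\le2f_{\Lambda^v}^2+2|\bar f-f_{\Lambda^v}|^2$ over $v$. Since the boxes are disjoint,
\[
n\bar f^2\le C\mathcal{E}(f)+Cn\eta^{-d}N^{2-d}\mathcal{E}(f)\le C\mathcal{E}(f)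
\]
for large $N$. Therefore $\|f\|_2^2=|U|\bar f^2+\sum_U|f-\bar f|^2\le C(N^d/n+N^2)\mathcal{E}(f)$, and $N^2\le N^d/n$ for large $N$.
\end{proof}

\begin{lemma}\label{lem:heat}
There is a constant $C_2$ with the following property. Let $V$ be $\eta$-separated with $|V|=n$, let $N\ge N(n,\eta,r)$ and $W=U\setminus V$. Let $L$ be the Laplacian of a network with interior $W$ such that $\langle f,Lf\rangle\ge\frac12\mathcal{E}(f)$ for all $f$ on $W$, extended by $0$ to $V$. Then $L$ is invertible, and for all $x,y\in W$ and $t_0\ge1$
\[
\int_{t_0}^\infty e^{-tL}(x,y)\,dt\le C_2\big(t_0^{1-d/2}+1/n\big),\qquad 0\le L^{-1}(x,y)\le C_2.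
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:kill}, $\langle f,Lf\rangle>0$ for $f\ne0$, so $L$ is invertible. The off-diagonal entries of $L$ are nonpositive and its row sums are nonnegative; by balance its column sums are nonnegative too. So $e^{-tL}$ has nonnegative entries, and all its row sums and column sums are at most $1$. Let $f_t=e^{-tL}\delta_y$ or $f_t=e^{-tL^*}\delta_x$, with $L^*$ the transpose. In both cases $\|f_t\|_1\le1$, and $u(t)=\|f_t\|_2^2>0$ satisfies $u'=-2\langle f_t,Lf_t\rangle\le-\mathcal{E}(f_t)$. Lemmas~\ref{lem:nash}(i) and~\ref{lem:kill} give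
\[
u'\le-cu^{1+2/d}+N^{-2}u,\qquad u'\le-\lambda u\quad\text{with }\lambda=cnN^{-d}.
\]
Put $w=e^{-t/N^2}u$. By the first inequality $w'\le-ce^{-t/N^2}u^{1+2/d}\le-cw^{1+2/d}$, that is $(w^{-2/d})'\ge 2c/d$. So $w\le Ct^{-d/2}$, and $u\le Ct^{-d/2}$ for $t\le N^2$. By the second inequality $u\le CN^{-d}e^{-\lambda(t-N^2)}$ for $t\ge N^2$. Since $e^{-tL}(x,y)=\langle e^{-tL^*/2}\delta_x,e^{-tL/2}\delta_y\rangle$, Cauchy--Schwarz gives
\[
e^{-tL}(x,y)\le Ct^{-d/2}\ \ (t\le2N^2),\qquad e^{-tL}(x,y)\le CN^{-d}e^{-\lambda(t/2-N^2)}\ \ (t\ge2N^2).
\]
The first bound integrates over $t\geq t_0$ to $Ct_0^{1-d/2}$ and the second over $t\geq 2N^2$ to $CN^{-d}/\lambda\le C/n$. For $L^{-1}$ take $t_0=1$ and use $e^{-tL}(x,y)\le1$ for $t\le1$.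
\end{proof}

\section{Returns to the origin among \texorpdfstring{$n$}{n} roots}\label{sec:return}

We prove Proposition~\ref{prop:return}. Revealing the strand of $e$ step by step would delete edges from the region where the walk estimates are needed. We reveal instead all pairings inside a box, which leaves the lattice outside intact, and apply the endpoint law in the contracted network. Lemma~\ref{lem:heat} then excludes late returns. It cannot exclude early ones: the revealed pairings may offer a trail back to $0$ right next to the point where the strand exits the box, and if that point itself is the tail of such a trail, the walk takes it at once with probability at least $\frac1{2d}$. We show that if such a quick route exists, the strand takes it with probability bounded below. Then the largest norm on the strand lies in a short window above $r$, and this cannot be likely for many disjoint windows.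

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!15] (-2.5,-2.5) rectangle (2.5,2.5);
\node at (-1.9,-2) {$B_r$};
\fill (0,0) circle (2.5pt) node[below left] {$0$};
\fill (-1,3) circle (2pt) node[above] {$u_0$};
\fill (0,3) circle (2pt) node[above] {$u_1$};
\fill (3,1) circle (2pt) node[right] {$u_2$};
\fill (3,0) circle (2pt) node[right] {$u_3$};
\draw[->,thick,dashed] (0,0) .. controls (-2.5,0.5) and (-1,1.5) .. (-1,2.88);
\draw[->,thick] (-1,3) -- (-0.12,3);
\draw[->,thick,dashed] (0,3) .. controls (0,1) and (1,1) .. (2.88,1);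
\draw[->,thick] (3,1) -- (3,0.12);
\draw[->,thick,dashed] (3,0) .. controls (2,0) and (1.5,-1.8) .. (0.1,-0.1);
\end{tikzpicture}
\caption{A quick route in the network obtained by contracting the pairings inside the box $B_r$. Each dashed arrow is a trail through the box and counts as one edge: a source from $0$ to $u_0$, a jump edge from $u_1$ to $u_2$, and a sink from $u_3$ to $0$. Solid arrows are lattice edges outside the box.}
\label{fig:route}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:return}]
Let $t_0=n^{2/(d-2)}\ge1$, so that $t_0^{1-d/2}=1/n$, and choose an integer $n_0\ge1$ such that a Poisson variable of mean $2dt_0$ exceeds $n_0$ with probability at most $1/n$. Let $R\ge n_0$ be an integer depending only on $n$ and $d$, chosen in Step~4, and let $r\in[R,2R]$ be an integer. Let $N$ be so large in terms of $n,\eta,R$ that $\eta N>2R+1$ and Lemma~\ref{lem:heat} applies for all these $r$.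

\emph{Step 1: contraction.} Let $\beta$ be the pairings at $B_r\setminus\{0\}$ and let $\mathcal{H}$ be the contracted network of Lemma~\ref{lem:contract}. Its interior is $W=U_r\setminus V$, and all interior degrees are $2d$. An edge of $\mathcal{H}$ is either a directed lattice edge of $U_r$ (a source or a sink if it touches $V$) or a trail through $B_r\setminus\{0\}$ whose two ends lie in $\{0\}\cup\{\|x\|=r+1\}$. Among the latter we have \emph{jump edges} with both ends of norm $r+1$, at most $2d$ sources from $0$, and at most $2d$ sinks to $0$; see Figure~\ref{fig:route}. Each undirected lattice edge of $U_r$ appears in both directions, so \eqref{eq:form} gives $\langle f,L_{\mathcal{H}}f\rangle\ge\mathcal{E}(f)$, and Lemma~\ref{lem:heat} applies to $\mathcal{H}$.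

Whether the strand of $e$ leaves $B_r$ is determined by $\beta$. If it does, its first edge in $\mathcal{H}$ is a source $a$ whose head $x_e\in W$ has norm $r+1$. By Lemmas~\ref{lem:contract} and~\ref{lem:endpoint}, $Q_V(\mathcal{R}_r\mid\beta)$ is then the probability that the walk on $\mathcal{H}$ started at $x_e$ is absorbed through a sink to $0$.

\emph{Step 2: late returns.} By (F4) and Lemma~\ref{lem:heat}, the walk is absorbed through a sink to $0$ after time $t_0$ with probability at most $2dC_2(t_0^{1-d/2}+1/n)=4dC_2/n$. It jumps at rate $2d$ until absorption, so it makes more than $n_0$ jumps before time $t_0$ with probability at most $1/n$. Let $\mathcal{D}_r$ be the event, determined by $\beta$, that the strand of $e$ leaves $B_r$ and $\mathcal{H}$ contains a directed path that starts at $x_e$, stays in $W$ until it takes a sink to $0$, and has at most $n_0$ edges, the sink included. Absorption at $0$ within $n_0$ jumps is impossible outside $\mathcal{D}_r$. Hence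
\begin{equation}\label{eq:split}
Q_V(\mathcal{R}_r)\le\frac{4dC_2+1}n+Q_V(\mathcal{D}_r).
\end{equation}

\emph{Step 3: a quick route is taken with probability bounded below.} Let $\beta\in\mathcal{D}_r$ and choose a shortest path as above. Its vertices $u_0=x_e,u_1,\dots,u_l$ in $W$ are distinct, and $l+1\le n_0$. Let $\pi$ be the trail of $\mathcal{H}$ formed by $a$, this path and its final sink, let $D=\{u_0,\dots,u_l\}$ and $\hat{\mathcal{H}}=\mathcal{H}\setminus\pi$. No vertex is exhausted, and Lemma~\ref{lem:delete} gives
\[
Q_V(\pi\text{ is the strand of }e\mid\beta)=(2d-1)^{-(l+1)}\,\frac{\det L_{\hat{\mathcal{H}}}}{\det L_{\mathcal{H}}}.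
\]
Because the $u_j$ are distinct, $\pi$ does not use both directions of a lattice edge of $U_r$. So $\hat{\mathcal{H}}$ keeps at least one direction of each, \eqref{eq:form} gives $\langle f,L_{\hat{\mathcal{H}}}f\rangle\ge\frac12\mathcal{E}(f)$, and Lemma~\ref{lem:heat} shows that $\hat g=L_{\hat{\mathcal{H}}}^{-1}$ exists and has entries in $[0,C_2]$. This is why Lemma~\ref{lem:heat} carries the factor $\frac12$. We have $L_{\mathcal{H}}=L_{\hat{\mathcal{H}}}+\Delta$, where $\Delta(u_j,u_j)=1$ for $0\le j\le l$, $\Delta(u_{j-1},u_j)=-1$ for $1\le j\le l$, and all other entries vanish. By (F3), $\det L_{\mathcal{H}}/\det L_{\hat{\mathcal{H}}}=\det(I+\hat g[D]\Delta[D])$. The $(x,u_j)$ entry of $\hat g[D]\Delta[D]$ is $\hat g(x,u_j)-\hat g(x,u_{j-1})$, or $\hat g(x,u_0)$ for $j=0$, and so lies in $[-C_2,C_2]$. Expanding the determinant bounds it by $n_0!\,(1+C_2)^{n_0}$. Thus on $\mathcal{D}_r$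
\[
Q_V(\pi\text{ is the strand of }e\mid\beta)\ge q(n_0):=\frac1{(2d-1)^{n_0}\,n_0!\,(1+C_2)^{n_0}}.
\]

\emph{Step 4: choice of the radius.} A lattice step increases the norm by at most $1$ and a jump edge ends at norm $r+1$, so $\|u_j\|\le r+1+j\le r+n_0$; the intermediate vertices of contracted edges lie in $B_r$. If $\pi$ is the strand of $e$, the event $\mathcal{M}_r$ occurs that the strand of $e$ ends at $0$ and the largest norm of its vertices lies in $[r+1,r+n_0]$. By Step~3, $q(n_0)Q_V(\mathcal{D}_r)\le Q_V(\mathcal{M}_r)$. For $r_j=R+jn_0$ with $0\le j<\lfloor R/n_0\rfloor$ we have $r_j\in[R,2R]$, and the events $\mathcal{M}_{r_j}$ are disjoint. So some $j$, which may depend on $V$ and $N$, satisfies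
\[
Q_V(\mathcal{D}_{r_j})\le\frac1{q(n_0)\lfloor R/n_0\rfloor}\le\frac1n
\]
if $R=R(n)$ is large enough. A strand that leaves $B_{2R}$ leaves $B_{r_j}$, so $\mathcal{R}_{2R}\subset\mathcal{R}_{r_j}$, and \eqref{eq:split} gives the proposition with $r(n)=2R$ and $C_1=4dC_2+2$.
\end{proof}

\section{The determinant after deleting a loop}\label{sec:perturbed}

We prove Proposition~\ref{prop:lower}. The determinant is a product of Green functions $g_i^\gamma(v_i,v_i)$, where the $i$th walk is killed on $\{0,v_1,\dots,v_{i-1}\}$. Without deletion the $i$th factor tends to the ratio of $(i+1)g^i$ and $i\,g^{i-1}$, which is $g(1+\frac1i)$. The term $g$ is the time spent at $v_i$ before escaping, and the factor $1+\frac1i=(1-\frac1{i+1})^{-1}$ counts returns from far away, where $v_i$ competes with $i$ killing points. After deletion we show that the $i$th factor is on average at least about $g(1+\frac\alpha i)$.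

We know two things about the walk on $\mathbb{T}\setminus\gamma$. Globally, the graph is still balanced, so the uniform law is stationary; this shows that from a uniform start a typical vertex $v$ is hit before the $i$ killing points with probability at least $c/i$. Locally, near a typical $v$ no edge is deleted. The starting point that hits $v$ most easily can be taken on a sphere around $v$, and a Harnack inequality carries its advantage to the whole sphere, and in particular to the point where the walk from $v$ first arrives.

\subsection*{A Harnack inequality on spheres}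

A function $h$ on a subset of $\mathbb{Z}^d$ is \emph{harmonic} at $x$ if $2dh(x)=\sum_{y\sim x}h(y)$. Let $|\cdot|$ be the Euclidean norm. The standard asymptotics $G(x)\sim a_d|x|^{2-d}$ with $a_d>0$, valid for $d\ge3$, together with $G>0$, give constants $0<c_G\le C_G$ such that $c_G|x|^{2-d}\le G(x)\le C_G|x|^{2-d}$ for $x\ne0$.

\begin{lemma}\label{lem:harnack}
There are $c_H\in(0,1]$ and $\rho_0$, depending only on $d$, such that for all integers $\rho\ge\rho_0$ the following holds. If $h\ge0$ on $\{|x|_\infty\le4\rho\}\subset\mathbb{Z}^d$ is harmonic on $\{0<|x|_\infty<4\rho\}$, then $\min_\Sigma h\ge c_H\max_\Sigma h$ for $\Sigma=\{|x|_\infty=\rho+1\}$.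
\end{lemma}

\begin{proof}
Fix $a\in(0,\frac12)$ so small that $C_G2^{d-2}\le\frac12c_G(3a/2)^{2-d}$, and let $\rho_0=6/a$.

\emph{Balls.} Let $x_0\in\Sigma$, $D=\{|x-x_0|<\rho\}$ and $D'=\{|x-x_0|\le a\rho\}$. Points of $D$ satisfy $1<|x|_\infty<2\rho+1$, so $h$ is harmonic on $D$ and defined on the neighbors of $D$. The idea is to write $h$ on $D'$ as the potential of a positive measure on the boundary of $D'$, and to use that the Green function from the middle of $D'$ to that boundary is constant up to a bounded factor. Let $S$ be the walk on $\mathbb{Z}^d$, $T'$ the hitting time of $D'$, $\tau$ the exit time of $D$, and $h'(x)=E_x[h(S_{T'});T'<\tau]$. Then $h'=h$ on $D'$ and $h'=0$ off $D$, and $h'\le h$ on $D$ since $h(x)=E_x[h(S_{T'\wedge\tau})]$ by optional stopping. Let $\mu(x)=2dh'(x)-\sum_{y\sim x}h'(y)$ for $x\in D$. On $D\setminus D'$ the function $h'$ is harmonic, so $\mu=0$. On $D'$ we have $\mu(x)\ge2dh(x)-\sum_{y\sim x}h(y)=0$, with equality if all neighbors of $x$ lie in $D'$. So $\mu\ge0$ is supported on $\{a\rho-1<|z-x_0|\le a\rho\}$, and $h(x)=\sum_zG_D(x,z)\mu(z)$ for $x\in D'$, where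 $G_D(x,z)=G(x-z)-E_x[G(S_\tau-z)]$ is the Green function of the walk killed on leaving $D$. Let $|x-x_0|\le a\rho/2$ and let $z$ be in the support of $\mu$. Since $a\rho\ge6$, we have $a\rho/3\le a\rho/2-1\le|x-z|\le3a\rho/2$, and $|S_\tau-z|\ge\rho-a\rho\ge\rho/2$. By the choice of $a$,
\[
\tfrac12c_G(3a\rho/2)^{2-d}\le c_G(3a\rho/2)^{2-d}-C_G(\rho/2)^{2-d}\le G_D(x,z)\le C_G(a\rho/3)^{2-d}.
\]
Hence $h(x)\le C_0h(y)$ whenever $|x-x_0|,|y-x_0|\le a\rho/2$, with $C_0=2(C_G/c_G)(9/2)^{d-2}$.

\emph{Chaining.} Let $x,y\in\Sigma$ with $|x_i|=|y_j|=\rho+1$. If $i\ne j$, move the $j$th coordinate from $x_j$ to $y_j$ and then adjust the other coordinates one at a time. If $i=j$, pick $k\neq i$, move the $k$th coordinate to $\rho+1$, move the $i$th coordinate to $y_i$, and then adjust the others. At every moment some coordinate has absolute value $\rho+1$, so this is a nearest-neighbor path in $\Sigma$, of length at most $(d+1)(2\rho+2)$. Taking every $\lfloor a\rho/2\rfloor$th point, where $\lfloor a\rho/2\rfloor\ge a\rho/3$, gives a chain from $x$ to $y$ in $\Sigma$ with at most $M=M(d)$ steps, each of length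 at most $a\rho/2$. Apply the estimate for balls to each step, centered at its first point, and take $c_H=C_0^{-M}$.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:lower}}

Let $g_\rho$ be the expected time that the walk on $\mathbb{Z}^d$ started at $0$ spends at $0$ before it leaves $\{-\rho,\dots,\rho\}^d$. Then $g_\rho\uparrow g$ as $\rho\to\infty$. Put
\[
c_1=\min\{1,c_H/(2g)\},\qquad c_2=c_1/(32d),\qquad\alpha=c_2/2\in(0,1).
\]
Given $n$, choose an integer $\rho\ge\rho_0$ with $g_\rho^n\ge g^n/2$, then $\eta>0$ with $n(3\eta)^d\le c_2/(8n)$, and $\delta>0$ with $(8\rho+1)^d\delta\le c_2/(8n)$. All conditions on $N$ below involve only $n,\rho,\eta,d$ and not $\gamma$; in particular let $\eta N>4\rho$ and $N>8\rho+1$.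

\emph{Good points.} Let $\Gamma$ be the vertex set of $\gamma$, so $|\Gamma|\le\delta N^d$, and let $Z_i=\{0,v_1,\dots,v_{i-1}\}$. A point $v$ is \emph{good at step $i$} if $\|v-x\|>4\rho$ for all $x\in\Gamma$ and $\|v-x\|\ge\eta N$ for all $x\in Z_i$. Let $\mathrm{Good}_\gamma$ be the event that $v_i$ is good at step $i$ for all $i\le n$. On this event $V$ has $n$ points, is $\eta$-separated and avoids $\gamma$. At most $(8\rho+1)^d|\Gamma|$ points violate the first condition and at most $n(2\eta N+1)^d\le n(3\eta N)^d$ violate the second. So, given $v_1,\dots,v_{i-1}$, the fraction $p_{\mathrm{bad}}$ of points that are not good at step $i$ satisfies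
\begin{equation}\label{eq:bad}
p_{\mathrm{bad}}\le(8\rho+1)^d\delta+n(3\eta)^d\le\frac{c_2}{4n}.
\end{equation}

\emph{Factorization.} Let $X$ be the walk on $\mathbb{T}$ that jumps at rate $1$ along each directed edge not used by $\gamma$; it is not killed at $0$, and it never moves if it starts at an exhausted vertex. Every vertex, $0$ included, has as many remaining in-edges as out-edges, so the uniform law $\nu$ on $\mathbb{T}$ is stationary for $X$. Since $Q_0(\gamma)>0$, the origin can be reached from every vertex that is not exhausted, by (F1). Let $T_i$ be the hitting time of $Z_i$ and $g^\gamma_i(x,v)=E_x\int_0^{T_i}\mathbf{1}\{X_t=v\}\,dt$ for $v$ not exhausted. Write $L^\gamma$ for the Laplacian of $\mathcal{G}_0\setminus\gamma$, indexed by $A^\gamma$, and $V_i=\{v_1,\dots,v_i\}$. On $\mathrm{Good}_\gamma$, two applications of Jacobi's identity and (F4) give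
\begin{equation}\label{eq:factor}
\det g^\gamma[V]=\frac{\det L^\gamma[A^\gamma\setminus V_n]}{\det L^\gamma}=\prod_{i=1}^n\frac{\det L^\gamma[A^\gamma\setminus V_i]}{\det L^\gamma[A^\gamma\setminus V_{i-1}]}=\prod_{i=1}^ng^\gamma_i(v_i,v_i).
\end{equation}

Fix $i$ and suppose that $v_1,\dots,v_{i-1}$ are good at their steps, so that $|Z_i|=i$. Write $Z=Z_i$, $T=T_i$.

\emph{The local estimate.} Let $v$ be good at step $i$. The box $v+B_{4\rho}$ contains no point of $\Gamma\cup Z$, so at its vertices no edge is deleted and the walk is not killed. Let $h(x)$ be the probability that $X$ started at $x$ hits $v$ before $Z$, so that $g^\gamma_i(x,v)=h(x)g_i^\gamma(v,v)$. Let $\tau$ be the exit time of $v+B_\rho$, let $\Sigma_v=\{\|x-v\|=\rho+1\}$ and $m=\max_{\Sigma_v}h$. A path to $v$ from outside $v+B_\rho$ meets $\Sigma_v$, so $h\le m$ outside $v+B_\rho$ by the strong Markov property. The walk started at $v$ has $X_\tau\in\Sigma_v$, and $h$ is harmonic at the points with $0<\|x-v\|<4\rho$, so $h(X_\tau)\ge c_Hm$ by Lemma~\ref{lem:harnack}. Splitting at time $\tau$,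
\begin{equation}\label{eq:local}
g^\gamma_i(v,v)=g_\rho+E_v[h(X_\tau)]\,g^\gamma_i(v,v)\ge g_\rho(1+c_Hm),
\end{equation}
where the last step uses $g_i^\gamma(v,v)\ge g_\rho$.

To bound $m$ from below we use the occupation time from a uniform start. Let $s=N^d/(8di)$, a time by which $Z$ has typically not been hit, and for all $v\in\mathbb{T}$ put
\[
\varphi(v)=E_\nu\int_0^{s\wedge T}\mathbf{1}\{X_t=v\}\,dt .
\]
By stationarity $\varphi(v)\le sN^{-d}=\frac1{8di}\le1$. For good $v$, with $\xi=(2\rho+1)^dN^{-d}$,
\[
\varphi(v)\le N^{-d}\sum_xg^\gamma_i(x,v)=g_i^\gamma(v,v)\,N^{-d}\sum_xh(x)\le g^\gamma_i(v,v)\,(m+\xi).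
\]
We have no upper bound on $g^\gamma_i(v,v)$, but a large value is what we want. If $g_i^\gamma(v,v)<2g$, then $m\ge\varphi(v)/(2g)-\xi$, and we insert this in \eqref{eq:local}. If $g_i^\gamma(v,v)\ge2g$, we use $2g\ge g_\rho(1+\varphi(v))$. In both cases, since $c_H\le1$,
\begin{equation}\label{eq:phi}
g^\gamma_i(v,v)\ge g_\rho\big(1+c_1\varphi(v)-\xi\big)\qquad\text{for good }v.
\end{equation}

\emph{The global estimate.} Summing over $v$ gives $\sum_v\varphi(v)=E_\nu[s\wedge T]\ge sP_\nu(T>s)$. At most $2di$ edges point into $Z$, and in stationarity each edge is traversed at rate $N^{-d}$. Hence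
\[
P_\nu(T\le s)\le\frac i{N^d}+\frac{2dis}{N^d}=\frac i{N^d}+\frac14\le\frac12
\]
for large $N$, and $N^{-d}\sum_v\varphi(v)\ge\frac{s}{2N^d}=\frac1{16di}$. The points that are not good contribute at most $p_{\mathrm{bad}}/(8di)\le\frac1{32di}$ to this average, because $p_{\mathrm{bad}}\le\frac14$. So $N^{-d}\sum_{v\text{ good}}\varphi(v)\ge\frac1{32di}$. Averaging \eqref{eq:phi} over the uniform point $v_i$,
\[
E\big[\mathbf{1}\{v_i\text{ good}\}\,g^\gamma_i(v_i,v_i)\,\big|\,v_1,\dots,v_{i-1}\big]\ge g_\rho\Big(1-p_{\mathrm{bad}}-\xi+\frac{c_2}i\Big)\ge g_\rho\Big(1+\frac\alpha i\Big),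
\]
since $p_{\mathrm{bad}}+\xi\le c_2/(2n)\le c_2/(2i)$ for large $N$ by \eqref{eq:bad}.

\emph{Conclusion.} Insert \eqref{eq:factor} and take conditional expectations for $i=n,n-1,\dots,1$. As $1+\alpha x\ge(1+x)^\alpha$ for $x\ge0$ and $\alpha\in(0,1)$,
\[
E\big[\mathbf{1}_{\mathrm{Good}_\gamma}\det g^\gamma[V]\big]\ge g_\rho^n\prod_{i=1}^n\Big(1+\frac1i\Big)^\alpha=g_\rho^n(n+1)^\alpha\ge\tfrac12g^n(n+1)^\alpha.
\]
This proves Proposition~\ref{prop:lower}, and with it Theorem~\ref{thm:main}. \qed

\begin{remark}
The bound on the length of $\gamma$ enters the whole proof only through \eqref{eq:bad}. The loss $p_{\mathrm{bad}}$ must be smaller than the gain $c_2/i$ for all $i\le n$, which forces $\delta$ to be small compared with $1/n$. Without the length bound the argument has to fail, since a loop of length at least $N^d$ always exists.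
\end{remark}

\section{The number of long loops}\label{sec:number}

We prove Theorem~\ref{thm:number}, working with $Q_0$ by \eqref{eq:loops}.

\subsection*{Convergence}

Fix $K$. For $N>2K+1$ the loops at $0$ of length at most $K$ are identified with loops in $\mathbb{Z}^d$, and they form a finite set that does not depend on $N$. Let $F$ be a family of such loops. If two of them share an edge, $Q_0(F)=0$. Otherwise, by Lemma~\ref{lem:delete}, $Q_0(F)$ is a factor independent of $N$ times $\det L_{\mathcal{G}_0\setminus F}/\det L_{\mathcal{G}_0}$. When the edges of $F$ are deleted, the row and the column of an exhausted vertex become zero, so removing this vertex gives the same determinant as putting $1$ on its diagonal entry. Hence $\det L_{\mathcal{G}_0\setminus F}=\det(L_{\mathcal{G}_0}-\Delta)$, where $\Delta$ does not depend on $N$ and vanishes outside $X\times X$ for the fixed finite set $X=B_K\setminus\{0\}$. By (F3) the ratio equals $\det(I-g^0[X]\Delta[X])$, and it converges because $g^0(x,y)\to g-G(x)-G(y)+G(x-y)$ by Lemma~\ref{lem:green}. If $\mathcal{S}_K$ is the random set of strands of length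 at most $K$, then $Q_0(F)=Q_0(\mathcal{S}_K\supset F)$, and inclusion--exclusion,
\[
Q_0(\mathcal{S}_K=F)=\sum_{F'\supset F}(-1)^{|F'\setminus F|}Q_0(F'),
\]
shows that the law of $\mathcal{S}_K$ converges.

Since $J_N(K)=2d-|\mathcal{S}_K|$, and $J_N(K)\ge1$ once $N^d>K$, the law of $J_N(K)$ converges to a law $\mu_K$ on $\{1,\dots,2d\}$. As $J_N(K)$ is nonincreasing in $K$, each tail $\mu_K(\{j,\dots,2d\})$ is nonincreasing in $K$, so $\mu_K$ converges to a law $\mu$ on $\{1,\dots,2d\}$. Let $J$ have law $\mu$. Let $a_N\to\infty$, $a_N=o(N^d)$ and $\varepsilon>0$. By Theorem~\ref{thm:main}(a) there are $K_\varepsilon,\delta$ such that for large $N$, with probability at least $1-\varepsilon$, no loop has length in $(K_\varepsilon,\delta N^d]$. For $K\ge K_\varepsilon$ and large $N$ we have $K\le a_N\le\delta N^d$, so $\mathbb{P}(J_N(a_N)\ne J_N(K))\le\varepsilon$ and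
\[
\limsup_{N\to\infty}\big|\mathbb{P}(J_N(a_N)=j)-\mu(j)\big|\le\varepsilon+|\mu_K(j)-\mu(j)|.
\]
Let $K\to\infty$ and then $\varepsilon\to0$.

\subsection*{One long loop has positive probability}

Let $x_1,\dots,x_{2d}$ be the neighbors of $0$, let $b=x_{2d}$, and let $F$ consist of the loops $(0,x_i,0)$ with $i<2d$. Let $\tau_j$ be the number of spanning trees of the undirected torus that avoid the edges $\{0,x_1\},\dots,\{0,x_j\}$. As in the proof of Theorem~\ref{thm:main}(b), $Q_0(F)=(2d-1)^{-(2d-1)}\tau_{2d-1}/\tau_0$.

We claim $\tau_{j-1}\le6\tau_j$ for $1\le j<2d$. There is a path from $x_j$ to $0$ with at most $5$ edges whose only edge at $0$ is $\{b,0\}$: take $x_j,\,x_j+b,\,b,\,0$ if $x_j\ne-b$, and $-b,\,-b+u,\,u,\,u+b,\,b,\,0$ if $x_j=-b$, where $u$ is a neighbor of $0$ other than $\pm b$. Let $T$ be a tree counted by $\tau_{j-1}$ that contains $\{0,x_j\}$. Removing this edge separates $0$ from $x_j$, so some edge $f$ of the path joins the two components. Adding $f$ gives a tree $T'$ counted by $\tau_j$, and $T$ is recovered from the pair $(T',f)$. So at most $5\tau_j$ trees counted by $\tau_{j-1}$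 contain $\{0,x_j\}$, and exactly $\tau_j$ do not.

Therefore $Q_0(F)\ge c_0:=(6(2d-1))^{-(2d-1)}$ for all $N$. When all loops of $F$ are strands, the remaining loop has length at least $N^d$, so $J_N(K)=1$ for $2\le K<N^d$. Hence $\mu_K(1)\ge c_0$ for all $K\ge2$, and $P(J=1)\ge c_0>0$.

\subsection*{The mean exceeds one}

A loop that visits a distant vertex is long, so we count the loops through one such vertex, using it as an extra root. Let $v=v_N$ satisfy $\|v\|\ge N/4$. Let $\sigma$ be an admissible state of $\mathcal{G}_{\{v\}}$, and let $k(\sigma)$ be the number of its strands from $0$ to $v$. Since $2d$ strands start at $0$ and $2d$ end at $0$, there are also $k(\sigma)$ strands from $v$ to $0$, and $2d-k(\sigma)$ from $v$ to $v$. A state of $\mathcal{G}_0$ is a state $\sigma$ of $\mathcal{G}_{\{v\}}$ together with a pairing at $v$, and it can be admissible only if $\sigma$ is. Contracting the strands of $\sigma$ to edges gives a network with the single interior vertex $v$, of degree $2d$, with $2d-k(\sigma)$ self-loops, so its Laplacian is the number $k(\sigma)$. By Lemma~\ref{lem:count}, exactly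 $k(\sigma)(2d-1)!$ pairings at $v$ make the state admissible. Thus under $Q_0$ the state $\sigma$ has the law $Q_{\{v\}}$ biased by $k$. Counting all admissible states of $\mathcal{G}_0$ in this way and using Lemma~\ref{lem:count} and Jacobi's identity,
\[
E_{Q_{\{v\}}}[k]=\frac{|\Omega(\mathcal{G}_0)|}{(2d-1)!\,|\Omega(\mathcal{G}_{\{v\}})|}=\frac{\det L_{\mathcal{G}_0}}{\det L_{\mathcal{G}_{\{v\}}}}=\frac1{g^0(v,v)}.
\]
By Cauchy--Schwarz and Lemma~\ref{lem:green},
\[
E_{Q_0}[k]=\frac{E_{Q_{\{v\}}}[k^2]}{E_{Q_{\{v\}}}[k]}\ge E_{Q_{\{v\}}}[k]=\frac1{2G_N(0)-2G_N(v)}\longrightarrow\frac1{2g}.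
\]
A loop at $0$ visits $v$ exactly when its initial segment is a strand of $\sigma$ from $0$ to $v$, so $k$ is the number of loops at $0$ that visit $v$. Each of them has length at least $N/4$, which exceeds $a_N=\log N$ for large $N$. So $J_N(a_N)\ge k$, and since $J_N(a_N)\le2d$, convergence in law gives $EJ=\lim EJ_N(a_N)\ge\frac1{2g}$.

It remains to see that $g<\frac12$. The $d$ coordinates of the walk on $\mathbb{Z}^d$ are independent one-dimensional walks, so $g=g_d=\int_0^\infty\big(p_t^{(1)}(0,0)\big)^d\,dt$ with $p^{(1)}_t(0,0)\le1$ the one-dimensional return probability, and $g_d$ is nonincreasing in $d$. For $d=3$, Watson's integral gives $1.5163\ldots$ for the expected number of visits to the starting point, and each visit has mean duration $\frac16$, so $g_3=1.5163\ldots/6<\frac12$. Hence $EJ>1$, and since $J\ge1$ is an integer, $P(J\ge2)>0$. This completes the proof of Theorem~\ref{thm:number}. \qed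

\begin{thebibliography}{9}
\bibitem{OP} \emph{Some Of My Favorite Open Problems},
\texttt{https://www.stat.berkeley.edu/\textasciitilde aldous/Talks/OP2018.pdf}.
\end{thebibliography}
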